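\title{The Gaussian Multiple Access Channel Loses Its Corner Points under the Maximum Error Criterion}

\begin{abstract}
We prove that the capacity region of the two-user Gaussian multiple access channel without feedback is strictly smaller under the maximum error criterion than under the average error criterion, for all powers $P_1,P_2>0$ and every noise variance $N>0$. This confirms a conjecture. The proof gives an explicit outer bound that removes a neighborhood of each corner of the Cover--Wyner pentagon. Under maximum error every family of message pairs is a single-user code, and near a corner one can select a family that gives up rate $r$ but saves power of order $\sqrt r$. We also show that the sum capacity and a part of each single-rate edge remain achievable under maximum error.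
\end{abstract}

\section{Two error criteria for one channel}\label{sec:intro}

\subsection{The problem}

Two senders share a memoryless channel with additive Gaussian noise,
\[
Y_t=X_{1,t}+X_{2,t}+Z_t,\qquad t=1,\dots,n,
\]
where $Z_1,Z_2,\dots$ are independent $\mathcal N(0,N)$ variables, $N>0$, independent of the inputs. There is no feedback: the senders do not see the outputs. Sender $i$ has power $P_i>0$. An \emph{$(n,M_1,M_2)$ code} consists of deterministic encoders $f_i\colon\{1,\dots,M_i\}\to\mathbb R^n$ with $\|f_i(m_i)\|^2\le nP_i$ for every message $m_i$ ($i=1,2$), and a decoder $g\colon\mathbb R^n\to\{1,\dots,M_1\}\times\{1,\dots,M_2\}$. With $Z=(Z_1,\dots,Z_n)$, the error probability of a pair of messages is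
\[
e(m_1,m_2)=\Pr\bigl[g\bigl(f_1(m_1)+f_2(m_2)+Z\bigr)\ne(m_1,m_2)\bigr].
\]
The \emph{average error} of the code is $\frac1{M_1M_2}\sum_{m_1,m_2}e(m_1,m_2)$, and its \emph{maximum error} is $\max_{m_1,m_2}e(m_1,m_2)$. The first describes a typical pair of messages; the second is a guarantee for every pair.

Logarithms are natural. A pair $(R_1,R_2)$ of nonnegative rates is \emph{achievable} under one of the two criteria if for every $\epsilon>0$ and $\lambda\in(0,1)$, and all sufficiently large $n$, there is an $(n,M_1,M_2)$ code with $\frac1n\log M_i\ge R_i-\epsilon$ ($i=1,2$) whose error under that criterion is at most $\lambda$. The \emph{capacity region} is the closure of the set of achievable pairs. We write $\mathcal C_{\mathrm{av}}$ and $\mathcal C_{\max}$ for the two regions; they depend on $(P_1,P_2,N)$, and $\mathcal C_{\max}\subseteq\mathcal C_{\mathrm{av}}$ because an average is at most a maximum. The closure adds nothing: if $(R_1,R_2)$ is a limit of achievable pairs and $\epsilon>0$, take an achievable pair within $\epsilon/2$ in each coordinate and use its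 codes for the tolerance $\epsilon/2$. So every point of a capacity region is achievable.

Throughout,
\[
C(x)=\tfrac12\log(1+x),\qquad P=P_1+P_2,\qquad c_2=C\Bigl(\frac{P_2}{P_1+N}\Bigr).
\]
The average-error region is known: it is the Cover--Wyner pentagon
\begin{equation}\label{eq:pentagon}
\mathcal C_{\mathrm{av}}=\bigl\{(R_1,R_2)\ge0:\ R_1\le C(P_1/N),\ R_2\le C(P_2/N),\ R_1+R_2\le C(P/N)\bigr\}.
\end{equation}
With feedback, the average-error region was determined by Ozarow, and for non-deterministic channels with feedback the two criteria give the same region. So among the capacity regions of this channel only $\mathcal C_{\max}$ without feedback is unknown. The conjecture posed in \cite{MEP} is that it is strictly smaller than the pentagon: $\mathcal C_{\max}\subsetneq\mathcal C_{\mathrm{av}}$ for all $P_1,P_2,N>0$.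

For a single sender the two criteria give the same capacity, by \emph{expurgation}. If a code has average error at most $\lambda$, then by Markov's inequality at least half of its messages have error at most $2\lambda$, and keeping only these costs $\frac1n\log2$ in rate. One might therefore guess that $\mathcal C_{\max}=\mathcal C_{\mathrm{av}}$. But with two senders the errors form a matrix $e(m_1,m_2)$, and since neither sender knows the other's message, only whole rows and whole columns can be deleted. At least half of the entries are small, yet nothing guarantees that the small entries contain a large submatrix.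

\subsection{Results}

Since $C(P_1/N)+c_2=\frac12\log\frac{P_1+N}{N}+\frac12\log\frac{P+N}{P_1+N}=C(P/N)$ and $c_2\le C(P_2/N)$, the point $(C(P_1/N),c_2)$ is the corner of the pentagon where the bound on $R_1$ meets the bound on the sum rate. Here $c_2$ is the capacity of a single-user channel with power $P_2$ in which the signal of sender~1 is counted as noise.

\begin{theorem}\label{thm:corner}
For all $P_1,P_2,N>0$ the corner point $(C(P_1/N),c_2)\in\mathcal C_{\mathrm{av}}$ is not in $\mathcal C_{\max}$. Hence $\mathcal C_{\max}\subsetneq\mathcal C_{\mathrm{av}}$.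
\end{theorem}

So the conjecture is true. Theorem~\ref{thm:corner} follows from an outer bound with two free parameters.

\begin{theorem}[Outer bound]\label{thm:outer}
Let $(R_1,R_2)\in\mathcal C_{\max}$, and let $a,r>0$ satisfy $C(a^2/N)+r<R_2$. Put
\[
\theta=\bigl(\sqrt{P_1+N}-\sqrt N\bigr)\,a\sqrt r-\sqrt{2P_2(P_1+N)\bigl(C(P_1/N)-R_1\bigr)} .
\]
Then $P-2\theta\ge0$ and
\[
R_1+R_2\le r+C\Bigl(\frac{P-2\theta}{N}\Bigr).
\]
The same holds with the senders interchanged.
\end{theorem}

Compared with the sum-rate bound in \eqref{eq:pentagon}, the bound pays $r$ in rate and replaces the power $P$ by $P-2\theta$. The first term of $\theta$ is a saving of order $\sqrt r$. The second is a penalty that vanishes when sender~1 is at its single-user capacity. A specific choice of $a$ and $r$ gives part (a) of the next theorem; parts (b) and (c) show that the loss does not extend to the whole boundary of the pentagon.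

\begin{theorem}\label{thm:quant}
Put
\[
\Delta=\frac{\bigl(\sqrt{P_1+N}-\sqrt N\bigr)^2\,N\Bigl[\bigl(1+\frac{P_2}{P_1+N}\bigr)^{1/4}-1\Bigr]}{4(P+N)^2}>0 .
\]
\begin{itemize}
\item[(a)] If $(R_1,R_2)\in\mathcal C_{\max}$ and $R_2\ge c_2/2$, then
\[
R_1+R_2\le C(P/N)-\Delta+\frac{\sqrt{2P_2(P_1+N)\bigl(C(P_1/N)-R_1\bigr)}}{P+N}.
\]
So every point of the face $R_1+R_2=C(P/N)$ of $\mathcal C_{\mathrm{av}}$ with $2P_2(P_1+N)\bigl(C(P_1/N)-R_1\bigr)<\Delta^2(P+N)^2$ lies outside $\mathcal C_{\max}$.
\item[(b)] $\bigl(\frac{P_1}{P}C(P/N),\frac{P_2}{P}C(P/N)\bigr)\in\mathcal C_{\max}$.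
\item[(c)] Let $R_2^*=\max\{R_2:(C(P_1/N),R_2)\in\mathcal C_{\max}\}$. Then
\[
0<\tfrac14\log\Bigl(1+\frac{P_2}{2(P_1+N)}\Bigr)\le R_2^*\le c_2-\Delta<c_2 .
\]
\end{itemize}
The same statements hold with the senders interchanged.
\end{theorem}

The inequality in (a) fails at the corner by the margin $\Delta$, and both sides are continuous, so it fails in a neighborhood of the corner. By (b) the largest sum rate is the same under both criteria, and by (c) an initial segment of each edge $R_i=C(P_i/N)$ survives. Figure~\ref{fig:region} shows the situation. We do not determine $\mathcal C_{\max}$ exactly.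

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\fill[gray!50] (4,1.6) -- (4,1.25) -- plot[domain=0:0.707] ({4-\x*\x},{1.25+\x*\x+0.495*\x}) -- cycle;
\fill[gray!50] (2.4,3.2) -- (2.05,3.2) -- plot[domain=0:0.707] ({2.05+\x*\x+0.495*\x},{3.2-\x*\x}) -- cycle;
\draw[->] (0,0) -- (4.8,0) node[right] {$R_1$};
\draw[->] (0,0) -- (0,3.8) node[above] {$R_2$};
\draw (0,3.2) node[left] {$C(P_2/N)$} -- (2.4,3.2) -- (4,1.6) -- (4,0) node[below] {$C(P_1/N)$};
\draw[line width=1.8pt] (4,0) -- (4,0.6);
\draw[line width=1.8pt] (0,3.2) -- (0.9,3.2);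
\fill (3.2,2.4) circle (1.8pt);
\draw (4,1.6) node[right] {$(C(P_1/N),c_2)$};
\draw (4,1.25) -- (4.1,1.25) node[below right] {$(C(P_1/N),c_2-\Delta)$};
\end{tikzpicture}
\caption{Schematic picture, not to scale. The pentagon is the average-error capacity region $\mathcal C_{\mathrm{av}}$. The shaded parts at its two corners lie outside the maximum-error region $\mathcal C_{\max}$. The dot on the sum-rate face and the thick segments on the edges $R_i=C(P_i/N)$ belong to $\mathcal C_{\max}$.}
\label{fig:region}
\end{figure}

Section~\ref{sec:idea} explains the mechanism on two small cases, and Section~\ref{sec:tools} collects the tools. Theorem~\ref{thm:outer} is proved in Section~\ref{sec:outer}, its consequences at the corner in Section~\ref{sec:corner}, and the achievability statements in Section~\ref{sec:survive}. All arguments apply with the roles of the senders exchanged, and we do not repeat them.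

\section{Selecting pairs whose sum has low power}\label{sec:idea}

If a code has maximum error at most $\lambda$, then \emph{any} set $\mathcal A$ of message pairs is a single-user code: the messages are the elements of $\mathcal A$, the codewords are the sums $f_1(m_1)+f_2(m_2)$, and the decoder is $g$. If these sums have average energy $nQ$, then $\log|\mathcal A|$ cannot much exceed $nC(Q/N)$. Since
\[
\|f_1(m_1)+f_2(m_2)\|^2\le nP+2\langle f_1(m_1),f_2(m_2)\rangle,
\]
we look for a large set of pairs with negative inner products.

\begin{example}[Exact cancellation]\label{ex:cancel}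
Let $M_1=M_2=M$ and $f_2(m)=-f_1(m)$ for all $m$. The $M$ pairs $(m,m)$ have sum $0$, so each produces the output $Z$, and $\sum_m(1-e(m,m))=\Pr[g(Z)\text{ lies on the diagonal}]\le1$. The maximum error is therefore at least $1-1/M$, while these $M$ pairs contribute at most $1/M$ to the average error.
\end{example}

This defect is cheap to repair: let sender~1 keep one half of the messages and sender~2 the other half. The point of the proof is that near the corner a partial cancellation is present in every code. To measure what a saving of power is worth, note that $\log(1+t)\le t$ gives, for every real $\theta\le P/2$,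
\begin{equation}\label{eq:tangent}
C\Bigl(\frac{P-2\theta}{N}\Bigr)=C\Bigl(\frac PN\Bigr)+\frac12\log\Bigl(1-\frac{2\theta}{P+N}\Bigr)\le C\Bigl(\frac PN\Bigr)-\frac{\theta}{P+N}.
\end{equation}
We write $\gamma_s$ for the law $\mathcal N(0,sI_n)$ on $\mathbb R^n$.

\begin{example}[Groups of two]\label{ex:two}
As an idealization, replace the codeword of sender~1 by a vector $X$ with law $\gamma_{P_1}$. Let $v,v'$ be two codewords of sender~2 with $\|v-v'\|\ge a\sqrt n$, and let $v^*$ be the one that has the smaller inner product with $X$. Then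
\[
-\langle v^*,X\rangle=-\tfrac12\langle v+v',X\rangle+\tfrac12\,|\langle v-v',X\rangle| .
\]
The first term has mean zero. Since $\langle v-v',X\rangle$ is $\mathcal N(0,P_1\|v-v'\|^2)$ and a standard normal $\xi$ has $\mathbb E|\xi|=\sqrt{2/\pi}$,
\[
\mathbb E\|X+v^*\|^2\le n(P-2\theta),\qquad n\theta=a\sqrt{nP_1/(2\pi)} .
\]
Now split the whole codebook of sender~2 into such couples and select one member of each couple for every codeword of sender~1. The selection halves the number of pairs, which costs $\log2$ nats. By \eqref{eq:tangent} it lowers the bound $nC(P/N)$ by at least $a\sqrt{nP_1/(2\pi)}/(P+N)$ nats. The gain grows like $\sqrt n$ and the cost does not grow.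
\end{example}

A gain of order $\sqrt n$ is invisible at the level of rates, so the groups must be larger. The maximum of $L$ well-separated Gaussian variables grows like $\sqrt{2\log L}$. With groups of size $L\approx e^{nr}$ the gain becomes of order $\sqrt n\cdot\sqrt{nr}=n\sqrt r$, the cost is $nr$, and for small $r$ the gain still wins. This is the shape of Theorem~\ref{thm:outer}.

Two things must be supplied. First, most codewords of sender~2 have to be arranged in groups of pairwise distant vectors; this is possible because a decodable code cannot have too many codewords in a small ball (Lemma~\ref{lem:groups}). Second, the codeword of sender~1 is not Gaussian, and in general it need not correlate with the codewords of sender~2 at all: in the code that proves Theorem~\ref{thm:quant}(b) the senders use disjoint coordinates, and all inner products vanish. What forces correlation is the rate. If $R_1$ is close to $C(P_1/N)$, the noisy codeword of sender~1 is close to Gaussian in relative entropy, hence in transport distance (Lemma~\ref{lem:corr}).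

\section{Tools}\label{sec:tools}

For probability measures $\mu,\nu$ on $\mathbb R^n$, the relative entropy is $D(\mu\|\nu)=\int\log\frac{d\mu}{d\nu}\,d\mu\ge0$ (equal to $+\infty$ if $\mu$ has no density with respect to $\nu$), and the quadratic transport distance is given by $W_2(\mu,\nu)^2=\inf\mathbb E\|Y-Y'\|^2$, the infimum over all couplings of $Y\sim\mu$ and $Y'\sim\nu$. The differential entropy of a vector $Y$ with density $p$ is $h(Y)=-\mathbb E\log p(Y)$; for $Z\sim\gamma_N$ it is $\frac n2\log(2\pi eN)$. If $W$ takes finitely many values, $Z$ is independent of $W$ and $Y=x(W)+Z$, the mutual information is $I(W;Y)=h(Y)-h(Z)$. We use four standard facts.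
\begin{itemize}
\item[(F1)] \emph{Fano's inequality.} If $W$ is uniform on a set of $M$ elements and $\Pr[\psi(Y)\ne W]\le\lambda$ for some function $\psi$ (which may take values outside the set), then $I(W;Y)\ge(1-\lambda)\log M-\log2$.
\item[(F2)] \emph{Talagrand's transport inequality} \cite{Tal}. For every $\mu$ and $s>0$, $W_2(\mu,\gamma_s)^2\le2s\,D(\mu\|\gamma_s)$.
\item[(F3)] \emph{Sudakov--Fernique inequality.} If $(\xi_i)$ and $(\zeta_i)$ are centered Gaussian families with the same finite index set and $\mathbb E(\xi_i-\xi_j)^2\ge\mathbb E(\zeta_i-\zeta_j)^2$ for all $i,j$, then $\mathbb E\max_i\xi_i\ge\mathbb E\max_i\zeta_i$.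
\item[(F4)] \emph{Gaussian maxima.} If $\mu_L$ is the expected maximum of $L$ independent $\mathcal N(0,1)$ variables, then $\mu_L/\sqrt{2\log L}\to1$ as $L\to\infty$.
\end{itemize}

The next lemma is the converse for the single-user Gaussian channel, in a form that also records what happens near equality: the gap in the converse bounds the distance of the output law from a Gaussian.

\begin{lemma}\label{lem:converse}
Let $W$ be uniform on a set $\mathcal A$ of $M$ elements, let $x\colon\mathcal A\to\mathbb R^n$ satisfy $\mathbb E\|x(W)\|^2\le nQ$ with $Q\ge0$, and let $Y=x(W)+Z$ with $Z\sim\gamma_N$ independent of $W$. If $\Pr[\psi(Y)\ne W]\le\lambda$ for some $\psi$, then the law $\mu_Y$ of $Y$ satisfies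
\[
0\le D(\mu_Y\|\gamma_{Q+N})\le nC(Q/N)-(1-\lambda)\log M+\log2 .
\]
In particular $(1-\lambda)\log M\le nC(Q/N)+\log 2$.
\end{lemma}

\begin{proof}
Put $s=Q+N$. The density of $\gamma_s$ is $(2\pi s)^{-n/2}e^{-\|y\|^2/(2s)}$, and $\mathbb E\|Y\|^2=\mathbb E\|x(W)\|^2+nN\le ns$. Hence
\[
D(\mu_Y\|\gamma_s)=-h(Y)+\frac n2\log(2\pi s)+\frac{\mathbb E\|Y\|^2}{2s}\le\frac n2\log(2\pi es)-h(Y).
\]
Since $h(Y)=I(W;Y)+\frac n2\log(2\pi eN)$, the right side equals $\frac n2\log\frac sN-I(W;Y)=nC(Q/N)-I(W;Y)$. Now apply (F1).
\end{proof}

We apply the lemma to subcodes. Given a code with maximum error at most $\lambda$, a set $\mathcal A$ of message pairs and a vector $u\in\mathbb R^n$, take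
\begin{equation}\label{eq:subcode}
x(m_1,m_2)=f_1(m_1)+f_2(m_2)-u,\qquad\psi(y)=g(y+u).
\end{equation}
Then $\Pr[\psi(Y)\ne W]$ is the average of $e(m_1,m_2)$ over $\mathcal A$, which is at most $\lambda$.

\section{Proof of the outer bound}\label{sec:outer}

Fix $(R_1,R_2)\in\mathcal C_{\max}$ and $a,r>0$ with $C(a^2/N)+r<R_2$. By \eqref{eq:pentagon}, $R_1\le C(P_1/N)$, so $\theta$ is well defined. All sufficiently small $\epsilon>0$ and $\lambda\in(0,1)$ satisfy
\begin{equation}\label{eq:choice}
\frac{C(a^2/N)}{1-\lambda}+r<R_2-\epsilon .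
\end{equation}
Fix such $\epsilon,\lambda$. For all large $n$ there is a code with $\log M_i\ge n(R_i-\epsilon)$ and maximum error at most $\lambda$. Put $L=\lceil e^{nr}\rceil\le2e^{nr}$ and $\sigma=\sqrt{P_1+N}$.

\subsection{Separated groups in the code of sender 2}

A selection from a group saves nothing if the members of the group are nearly equal. The code need not have a large minimum distance, so we cannot group arbitrarily. What decodability does give is a bound on the number of close neighbors of a codeword, and that suffices.

\begin{lemma}\label{lem:groups}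
For all large $n$ there are disjoint sets $B_1,\dots,B_q\subseteq\{1,\dots,M_2\}$ with
\[
|B_j|=L,\qquad q\ge\frac{M_2}{2L},\qquad\|f_2(m)-f_2(m')\|>a\sqrt n\quad\text{for }m\ne m'\text{ in the same }B_j .
\]
\end{lemma}

\begin{proof}
Form a graph on $\{1,\dots,M_2\}$ by joining $m\ne m'$ when $\|f_2(m)-f_2(m')\|\le a\sqrt n$. Fix $m$, and let $S$ consist of $m$ and its neighbors. Apply Lemma~\ref{lem:converse} to the subcode \eqref{eq:subcode} with $\mathcal A=\{1\}\times S$ and $u=f_1(1)+f_2(m)$. Its codewords $f_2(m')-f_2(m)$ have squared norm at most $na^2$, so $|S|\le K$, where $K$ is the integer part of $\exp\frac{nC(a^2/N)+\log2}{1-\lambda}$. Every vertex thus has at most $K-1$ neighbors. Color the vertices one at a time with $K$ colors, giving each a color not yet used on its neighbors. Each color class contains no edge, so its codewords are pairwise more than $a\sqrt n$ apart. Cut each class into blocks of exactly $L$ elements and discard the remainder, which has fewer than $L$ elements. At most $KL$ messages are discarded, and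
\[
\frac1n\log(2KL)\le\frac{C(a^2/N)}{1-\lambda}+r+\frac1n\Bigl(\frac{\log 2}{1-\lambda}+\log4\Bigr).
\]
By \eqref{eq:choice} this is below $R_2-\epsilon\le\frac1n\log M_2$ for large $n$. Hence $KL\le M_2/2$, and the $q$ blocks satisfy $qL\ge M_2/2$.
\end{proof}

This is the only place where the hypothesis $C(a^2/N)+r<R_2$ is used.

\subsection{The most negative inner product within a group}

The quantity that measures the saving in the group $B_j$ against a vector $y\in\mathbb R^n$ is
\[
T_j(y)=\max_{m\in B_j}\langle-f_2(m),y\rangle .
\]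
As a maximum of linear functions, $T_j$ is subadditive, $T_j(y+y')\le T_j(y)+T_j(y')$, and positively homogeneous, $T_j(ty)=tT_j(y)$ for $t\ge0$. Subadditivity and the power constraint give $T_j(y)-T_j(y')\le T_j(y-y')\le\sqrt{nP_2}\,\|y-y'\|$, so $T_j$ is Lipschitz with constant $\sqrt{nP_2}$.

Against a Gaussian vector the saving is large. Let $G\sim\gamma_1$ and $\tau_j=\mathbb E\,T_j(G)$. The variables $\xi_m=\langle-f_2(m),G\rangle$, $m\in B_j$, are centered Gaussian with $\mathbb E(\xi_m-\xi_{m'})^2=\|f_2(m)-f_2(m')\|^2\ge a^2n$ for $m\ne m'$. Independent variables $\zeta_m\sim\mathcal N(0,a^2n/2)$ have $\mathbb E(\zeta_m-\zeta_{m'})^2=a^2n$. So (F3) gives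
\begin{equation}\label{eq:width}
\tau_j\ge a\sqrt{n/2}\;\mu_L .
\end{equation}

We need the saving against the codeword $X_1=f_1(W_1)$, with $W_1$ uniform on $\{1,\dots,M_1\}$. Fact (F2) transfers expectations of Lipschitz functions from a Gaussian law to a law close to it in relative entropy. It says nothing about $X_1$ itself, whose law is discrete and so at infinite relative entropy from every $\gamma_s$. We therefore apply it to the noisy codeword, and afterward remove the noise by subadditivity.

\begin{lemma}\label{lem:corr}
Let $\delta_n=C(P_1/N)-(1-\lambda)(R_1-\epsilon)+\frac{\log2}n$. Then $\delta_n\ge0$, and for every $j$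
\[
\mathbb E\,T_j(X_1)\ge n\theta_n,\qquad\theta_n=(\sigma-\sqrt N)\,a\,\frac{\mu_L}{\sqrt{2n}}-\sqrt{2P_2\sigma^2\delta_n}\,.
\]
\end{lemma}

\begin{proof}
Let $Y_1=X_1+Z$ with $Z\sim\gamma_N$ independent of $W_1$, and let $\mu$ be the law of $Y_1$. The subcode \eqref{eq:subcode} with $\mathcal A=\{1,\dots,M_1\}\times\{1\}$ and $u=f_2(1)$ has codewords $f_1(m_1)$ and output $Y_1$. Lemma~\ref{lem:converse} with $Q=P_1$, together with $\log M_1\ge n(R_1-\epsilon)$, gives $0\le D(\mu\|\gamma_{\sigma^2})\le n\delta_n$. By (F2), $W_2(\mu,\gamma_{\sigma^2})^2\le2\sigma^2n\delta_n$. For any coupling of $Y_1$ with $Y'\sim\gamma_{\sigma^2}$, the Lipschitz bound and the Cauchy--Schwarz inequality give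
\[
\mathbb E\,T_j(Y')-\mathbb E\,T_j(Y_1)\le\sqrt{nP_2}\;\mathbb E\|Y'-Y_1\|\le\sqrt{nP_2}\,\bigl(\mathbb E\|Y'-Y_1\|^2\bigr)^{1/2}.
\]
By homogeneity $\mathbb E\,T_j(Y')=\sigma\tau_j$. Taking the infimum over couplings,
\[
\mathbb E\,T_j(Y_1)\ge\sigma\tau_j-\sqrt{nP_2}\sqrt{2\sigma^2n\delta_n}=\sigma\tau_j-n\sqrt{2P_2\sigma^2\delta_n}\,.
\]
On the other hand, subadditivity and homogeneity give $\mathbb E\,T_j(Y_1)\le\mathbb E\,T_j(X_1)+\mathbb E\,T_j(Z)=\mathbb E\,T_j(X_1)+\sqrt N\,\tau_j$. Therefore
\[
\mathbb E\,T_j(X_1)\ge(\sigma-\sqrt N)\,\tau_j-n\sqrt{2P_2\sigma^2\delta_n}\,.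
\]
Since $\sigma-\sqrt N>0$, we may insert \eqref{eq:width}, and $a\sqrt{n/2}\,\mu_L=n\,a\,\mu_L/\sqrt{2n}$.
\end{proof}

For $X\sim\gamma_{P_1}$, as in Example~\ref{ex:two}, one has $\mathbb E\,T_j(X)=\sqrt{P_1}\,\tau_j$. The detour through the noise replaces $\sqrt{P_1}$ by the smaller factor $\sqrt{P_1+N}-\sqrt N$. What matters is that this factor is positive.

\subsection{The selection}

\begin{proof}[Proof of Theorem~\ref{thm:outer}]
For each $m_1$ and each $j$, let $m^*(m_1,j)\in B_j$ attain the maximum in $T_j(f_1(m_1))$, and let $\mathcal A$ be the set of pairs $(m_1,m^*(m_1,j))$. The groups are disjoint, so these pairs are distinct and $|\mathcal A|=M_1q$. For each of them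
\[
\|f_1(m_1)+f_2(m^*(m_1,j))\|^2\le nP_1+nP_2-2\,T_j(f_1(m_1)).
\]
Averaging over $m_1$ and $j$ and using Lemma~\ref{lem:corr}, the average energy over $\mathcal A$ is at most
\[
nP-\frac2q\sum_{j=1}^q\mathbb E\,T_j(X_1)\le n(P-2\theta_n).
\]
An energy is nonnegative, so $P-2\theta_n\ge0$. Lemma~\ref{lem:converse}, applied to the subcode \eqref{eq:subcode} with this $\mathcal A$, $u=0$ and $Q=P-2\theta_n$, gives $(1-\lambda)\log(M_1q)\le nC((P-2\theta_n)/N)+\log2$. Since $M_1q\ge M_1M_2/(2L)\ge M_1M_2e^{-nr}/4$,
\begin{equation}\label{eq:finite}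
(1-\lambda)\Bigl(R_1+R_2-2\epsilon-r-\frac{\log4}n\Bigr)\le C\Bigl(\frac{P-2\theta_n}N\Bigr)+\frac{\log2}n .
\end{equation}

Let $n\to\infty$ with $\epsilon,\lambda$ fixed. Then $L\to\infty$ and $\frac1n\log L\to r$, so (F4) gives
\[
\frac{\mu_L}{\sqrt{2n}}=\frac{\mu_L}{\sqrt{2\log L}}\,\sqrt{\frac{\log L}n}\;\longrightarrow\;\sqrt r,
\]
and $\delta_n\to\delta(\epsilon,\lambda)=C(P_1/N)-(1-\lambda)(R_1-\epsilon)$. Thus $\theta_n\to\theta(\epsilon,\lambda)=(\sigma-\sqrt N)a\sqrt r-\sqrt{2P_2\sigma^2\delta(\epsilon,\lambda)}$, we have $P-2\theta(\epsilon,\lambda)\ge0$, and \eqref{eq:finite} becomes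
\[
(1-\lambda)(R_1+R_2-2\epsilon-r)\le C\bigl((P-2\theta(\epsilon,\lambda))/N\bigr).
\]
As $\epsilon,\lambda\to0$, condition \eqref{eq:choice} remains valid, $\delta(\epsilon,\lambda)\to C(P_1/N)-R_1$, and $\theta(\epsilon,\lambda)\to\theta$. Both claims follow by continuity.
\end{proof}

\begin{remark}[Where maximum error is needed]
Lemmas~\ref{lem:groups} and~\ref{lem:corr} would survive under average error at most $\lambda$. Some column $m_2$ of the error matrix has average at most $\lambda$, which is all that Lemma~\ref{lem:corr} uses. Some row $m_1$ has average at most $\lambda$, so half of its entries are at most $2\lambda$, and the grouping can be carried out on those messages. The selection is different. Since $qL\le M_2$, the set $\mathcal A$ is a fraction at most $1/L\le e^{-nr}$ of all pairs, so all its pairs could be decoded wrongly while contributing at most $e^{-nr}$ to the average error, as in Example~\ref{ex:cancel}.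
\end{remark}

\section{The loss at the corner}\label{sec:corner}

Let $(R_1,R_2)$, $a$, $r$ be as in Theorem~\ref{thm:outer} and put $\kappa=(\sqrt{P_1+N}-\sqrt N)\,a>0$. Since $\theta\le P/2$, inequality \eqref{eq:tangent} applies, whatever the sign of $\theta$, and turns the outer bound into
\begin{equation}\label{eq:linear}
R_1+R_2\le C(P/N)+\Bigl(r-\frac{\kappa\sqrt r}{P+N}\Bigr)+\frac{\sqrt{2P_2(P_1+N)\bigl(C(P_1/N)-R_1\bigr)}}{P+N}.
\end{equation}
The middle term is the cost of the selection minus its gain.

\begin{proof}[Proof of Theorem~\ref{thm:corner}]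
Suppose that $(R_1,R_2)=(C(P_1/N),c_2)$ lies in $\mathcal C_{\max}$. Since $c_2>0$, there is $a>0$ with $C(a^2/N)=c_2/2$, and then every $r\in(0,c_2/2)$ satisfies $C(a^2/N)+r<R_2$. At the corner $R_1+R_2=C(P/N)$ and the last term of \eqref{eq:linear} is zero. So $0\le r-\kappa\sqrt r/(P+N)$, that is, $\sqrt r\ge\kappa/(P+N)$, for all $r\in(0,c_2/2)$. Here $\kappa>0$ does not depend on $r$, so this is false for small $r$.
\end{proof}

For an explicit bound we minimize the middle term of \eqref{eq:linear}. As a quadratic in $\sqrt r$ it is smallest at $\sqrt r=\kappa/(2(P+N))$, where $\kappa\sqrt r/(P+N)=2r$ and the term equals $-r$. It remains to fix $a$ and to check that this $r$ is admissible.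

\begin{proof}[Proof of Theorem~\ref{thm:quant}(a)]
Let $x=P_2/(P_1+N)$, so that $c_2=\frac12\log(1+x)$ and $1+x=\frac{P+N}{P_1+N}$. Choose $a$ with $C(a^2/N)=c_2/4$, that is, $a^2=N[(1+x)^{1/4}-1]$, and let $r=\kappa^2/(4(P+N)^2)$. Substituting $\kappa$ and $a^2$ shows that $r=\Delta$. We claim that
\begin{equation}\label{eq:Delta}
\Delta<c_2/4 .
\end{equation}
From $(1+x/4)^4\ge1+x$ we get $a^2\le Nx/4$, and from $\sqrt{P_1+N}\le\sqrt{P_1}+\sqrt N$ we get $(\sqrt{P_1+N}-\sqrt N)^2\le P_1$. Hence $\Delta\le\frac{P_1Nx}{16(P+N)^2}$. The inequality $\log(1+t)\le t$ with $t=-\frac x{1+x}$ reads $\log(1+x)\ge\frac x{1+x}$, so $\frac{c_2}4=\frac18\log(1+x)\ge\frac x{8(1+x)}$. Therefore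
\[
\frac{\Delta}{c_2/4}\le\frac{P_1N(1+x)}{2(P+N)^2}=\frac{P_1N}{2(P+N)(P_1+N)}<1 ,
\]
which proves \eqref{eq:Delta}. Now $C(a^2/N)+r<c_2/2\le R_2$, so \eqref{eq:linear} holds with middle term $-\Delta$. This is the inequality in (a).

A point of $\mathcal C_{\mathrm{av}}$ with $R_1+R_2=C(P/N)$ has $R_1\le C(P_1/N)$, hence $R_2\ge c_2\ge c_2/2$. If it lies in $\mathcal C_{\max}$, the inequality in (a) gives $\Delta(P+N)\le\sqrt{2P_2(P_1+N)(C(P_1/N)-R_1)}$. This is the second statement.
\end{proof}

\begin{proof}[Proof of the upper bound in Theorem~\ref{thm:quant}(c)]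
Let $(C(P_1/N),R_2)\in\mathcal C_{\max}$. If $R_2\ge c_2/2$, part (a) gives $R_2\le C(P/N)-C(P_1/N)-\Delta=c_2-\Delta$. If $R_2<c_2/2$, then $R_2<c_2-\Delta$ by \eqref{eq:Delta}. The set of such $R_2$ is thus bounded; it is closed, and it is nonempty by the lower bound proved below, so the maximum $R_2^*$ exists.
\end{proof}

\section{What survives under maximum error}\label{sec:survive}

\subsection{The sum capacity}

The outer bound exploits inner products between codewords. They vanish if the senders take turns, and with the right time shares nothing is lost in the sum rate. We use the single-user coding theorem: for $Q>0$, $R<C(Q/N)$, $\lambda\in(0,1)$ and all large $k$ there is a code in $\mathbb R^k$ with at least $e^{kR}$ codewords of squared norm at most $kQ$ and maximum error at most $\lambda$ against noise $\mathcal N(0,NI_k)$. (For average error this is the usual statement; expurgation, as in Section~\ref{sec:intro}, gives maximum error.)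

\begin{proof}[Proof of Theorem~\ref{thm:quant}(b)]
Let $\alpha=P_1/P$, $n_1=\lfloor\alpha n\rfloor$ and $n_2=n-n_1$. Sender~1 transmits only on the first $n_1$ coordinates and sender~2 only on the last $n_2$. The power per used coordinate available to sender~1 is $nP_1/n_1\ge P_1/\alpha=P$, and that available to sender~2 is $nP_2/n_2\to P_2/(1-\alpha)=P$. Fix $R<C(P/N)$ and $Q<P$ with $R<C(Q/N)$. For large $n$ both available powers exceed $Q$, so sender $i$ can use a single-user code of length $n_i$ with at least $e^{n_iR}$ codewords and maximum error at most $\lambda/2$. The receiver decodes each message from its own block, on which the other sender is silent, so $e(m_1,m_2)\le\lambda$ for every pair. Since $n_1/n\to\alpha$ and $n_2/n\to1-\alpha$, the pair $(\alpha R,(1-\alpha)R)$ is achievable under maximum error. Let $R\uparrow C(P/N)$.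
\end{proof}

\subsection{The edge $R_1=C(P_1/N)$}

To keep sender~1 at full rate we use random Gaussian codebooks and decode successively: first sender~2, with the signal of sender~1 as part of the noise, then sender~1. The difficulty is expurgation, which may delete only rows and columns of the error matrix. We keep a row $m_1$ only if the \emph{sum} of its first-stage errors over all columns $m_2$ is small. The union bound then runs over ordered pairs of codewords of sender~2, which is affordable only when $R_2$ is small.

For the second stage we need the performance of nearest-neighbor decoding of a Gaussian codebook.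

\begin{lemma}\label{lem:nn}
Let $Q>0$, $0<R<C(Q/N)$ and $K=2\lceil e^{nR}\rceil$. Let $U(1),\dots,U(K)\sim\gamma_Q$ and $Z\sim\gamma_N$ be independent. Then
\[
p_n=\Pr\bigl[\exists\,m'\ne m:\ \|Z+U(m)-U(m')\|\le\|Z\|\bigr]
\]
does not depend on $m$ and tends to $0$ as $n\to\infty$.
\end{lemma}

\begin{proof}
Independence of $m$ holds by symmetry. Let $Y=U(m)+Z\sim\gamma_s$, $s=Q+N$, let $\varphi_N,\varphi_s$ be the densities of $\gamma_N,\gamma_s$, and put
\[
\iota(u,y)=\log\frac{\varphi_N(y-u)}{\varphi_s(y)}=\frac n2\log\frac sN-\frac{\|y-u\|^2}{2N}+\frac{\|y\|^2}{2s}.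
\]
The event $\|Y-U(m')\|\le\|Y-U(m)\|$ is the event $\iota(U(m'),Y)\ge\iota(U(m),Y)$. Fix $\rho$ with $R<\rho<C(Q/N)$. Then
\[
p_n\le\Pr[\iota(U(m),Y)\le n\rho]+\sum_{m'\ne m}\Pr[\iota(U(m'),Y)>n\rho].
\]
By the law of large numbers $\|Z\|^2/(nN)\to1$ and $\|Y\|^2/(ns)\to1$ in probability, so $\frac1n\iota(U(m),Y)\to\frac12\log\frac sN=C(Q/N)>\rho$, and the first term tends to $0$. For $m'\ne m$ the vector $U(m')$ is independent of $Y$, and $\mathbb E\,\varphi_N(y-U(m'))=\varphi_s(y)$ because $\gamma_Q*\gamma_N=\gamma_s$. So $\mathbb E\,e^{\iota(U(m'),Y)}=1$, and by Markov's inequality the sum is at most $Ke^{-n\rho}\le4e^{-n(\rho-R)}\to0$.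
\end{proof}

\begin{proof}[Proof of the lower bound in Theorem~\ref{thm:quant}(c)]
Let $0<R_1<C(P_1/N)$ and $0<R_2<\frac14\log\bigl(1+\frac{P_2}{2(P_1+N)}\bigr)$. We show that $(R_1,R_2)$ is achievable under maximum error; the claim follows because $\mathcal C_{\max}$ is closed. By continuity there are $Q_i\in(0,P_i)$ such that, with $s=Q_1+N$,
\[
R_1<C(Q_1/N),\qquad R_2<\tfrac14\log\Bigl(1+\frac{Q_2}{2s}\Bigr).
\]
Let $K_i=2\lceil e^{nR_i}\rceil\le4e^{nR_i}$. Draw independently $U(1),\dots,U(K_1)\sim\gamma_{Q_1}$, $V(1),\dots,V(K_2)\sim\gamma_{Q_2}$ and $Z\sim\gamma_N$. Write $\Pr_Z$ for probability with the codebooks fixed, and define for each $m_1$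
\begin{align*}
\pi(m_1)&=\mathbf 1\{\|U(m_1)\|^2>nP_1\},\\
\beta(m_1)&=\sum_{m_2}\Pr\nolimits_Z\bigl[\exists\,m'\ne m_2:\ \|U(m_1)+Z+V(m_2)-V(m')\|\le\|U(m_1)+Z\|\bigr],\\
\eta(m_1)&=\Pr\nolimits_Z\bigl[\exists\,m'\ne m_1:\ \|Z+U(m_1)-U(m')\|\le\|Z\|\bigr].
\end{align*}
These record a power violation, the first-stage errors of the whole row, and the second-stage error. By symmetry their expectations over the codebooks do not depend on $m_1$. We show that they tend to $0$.

We have $\mathbb E\,\pi(m_1)\to0$ by the law of large numbers, since $Q_1<P_1$, and $\mathbb E\,\eta(m_1)\to0$ by Lemma~\ref{lem:nn}. For $\beta$, fix $m'\ne m_2$, put $d=V(m_2)-V(m')$ and $A=U(m_1)+Z$. The vector $A$ has law $\gamma_s$ and is independent of $d$. The event $\|A+d\|\le\|A\|$ is $-\langle A,d\rangle\ge\|d\|^2/2$, and given $d$ the variable $-\langle A,d\rangle$ is $\mathcal N(0,s\|d\|^2)$. The tail bound $\Pr[\xi\ge t]\le e^{-t^2/2}$ for standard normal $\xi$ and $t=\|d\|/(2\sqrt s)$ shows that the conditional probability is at most $\exp(-\|d\|^2/(8s))$. Now $d\sim\gamma_{2Q_2}$, and $\mathbb E\,e^{-t\xi^2}=(1+2t)^{-1/2}$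 for $t\ge0$. Taking $t=2Q_2/(8s)$ in each of the $n$ coordinates gives $\mathbb E\exp(-\|d\|^2/(8s))=(1+Q_2/(2s))^{-n/2}$. The union bound over the fewer than $K_2^2$ pairs $(m_2,m')$ yields
\[
\mathbb E\,\beta(m_1)\le16\exp\Bigl(2n\Bigl[R_2-\tfrac14\log\bigl(1+\tfrac{Q_2}{2s}\bigr)\Bigr]\Bigr)\longrightarrow0 .
\]

Fix $\lambda\in(0,1)$, and let $\omega_n=\mathbb E[\pi(1)+\beta(1)+\eta(1)]\to0$. Call $m_1$ \emph{good} if $\pi(m_1)+\beta(m_1)+\eta(m_1)\le\lambda$; as $\lambda<1$, this forces $\pi(m_1)=0$. By Markov's inequality each $m_1$ fails to be good with probability at most $\omega_n/\lambda$, and by Markov's inequality again more than half of them fail with probability at most $2\omega_n/\lambda\to0$. Call $m_2$ good if $\|V(m_2)\|^2\le nP_2$. Each $m_2$ fails with the same probability, which tends to $0$ because $Q_2<P_2$, and more than half of them fail with at most twice that probability. So for large $n$ there is a realization in which sender $i$ has at least $K_i/2\ge e^{nR_i}$ good messages. Keep only these; the power constraints hold.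

On receiving $y$, let $\hat m_2$ minimize $\|y-V(m)\|$ over good $m$, and then let $\hat m_1$ minimize $\|y-V(\hat m_2)-U(m)\|$ over good $m$, with ties broken arbitrarily. Let $(m_1,m_2)$ be any pair of good messages and $y=U(m_1)+V(m_2)+Z$. If $\hat m_2\ne m_2$, the event in the $m_2$-th term of $\beta(m_1)$ occurs, with $m'=\hat m_2$. If $\hat m_2=m_2$ and $\hat m_1\ne m_1$, the event in $\eta(m_1)$ occurs, with $m'=\hat m_1$. Hence $e(m_1,m_2)\le\beta(m_1)+\eta(m_1)\le\lambda$ for every pair of the code.
\end{proof}

\begin{thebibliography}{9}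

\bibitem{MEP}
\emph{The Maximum Error Probability Criterion, Random Encoder, and Feedback, in Multiple Input Channels},
\texttt{http://mdpi.com/1099-4300/16/3/1211/pdf}.

\bibitem{Tal}
Talagrand, GAFA \textbf{6} (1996).

\end{thebibliography}
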